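# Disconnected small spheres in a sub-Riemannian structure on $\mathbb R^6$

## 1. Two planar curves and two counters

Let two points $q_1=(x_1,y_1)$ and $q_2=(x_2,y_2)$ move in two separate planes, both starting at the origin. Write $r_i=|q_i|$ and
$$\omega_i=r_i^2(x_i\,dy_i-y_i\,dx_i)\ (=r_i^4\,d\theta_i),\qquad P(q_1)=x_1^4-y_1^4 .$$
The integral of $\omega_i$ along a curve is called its *flux*. It does not change when the plane is rotated about $0$, and a motion along a ray through the origin has flux $0$. While the points move, two counters $h$ and $z$ run, both starting at $0$: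
$$\dot h=\omega_1(\dot q_1)+\omega_2(\dot q_2),\qquad \dot z=(P(q_1)+\varphi'(h))\,\omega_2(\dot q_2).\tag{1}$$
Here $\varphi$ is a smooth function on $\mathbb R$; in this section $\varphi(0)=0$. The price of a motion is $\int\sqrt{|\dot q_1|^2+|\dot q_2|^2}\,dt$. A state is a point $(q_1,q_2,h,z)\in\mathbb R^6$, and $f_\varphi(q_1,q_2,h,z)$ is the infimum of the prices of the motions that start at $0\in\mathbb R^6$ and end in that state.

Two motions can be computed at once. If $q_2$ stays at rest, then $\dot z=0$, so the motion ends with $z=0$. If $q_1$ stays at rest, then $P(q_1)=0$ and $\omega_2(\dot q_2)=\dot h$, so $\dot z=\varphi'(h)\dot h$ and the motion ends with $z=\varphi(h)$. Thus the two one-plane motions lead to two sheets, $\{z=0\}$ and $\{z=\varphi(h)\}$.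

This system is built to produce a trap. We shall see that, for given $h>0$ and $q_1=q_2=0$, it is cheapest to use only one plane, so the states on the two sheets are cheap, while a state strictly between the sheets forces both points to work and costs more. We shall choose $\varphi$ vanishing to infinite order at $0$, with simple zeros accumulating at $0$. At each zero the sheets cross, and just below the crossing they bound a thin wedge. Inside the wedge, slightly thickened in the $q$-directions, there will be a state $y$ more expensive than every state on the boundary. Then for suitable $r$ the level set $\{f_\varphi=r\}$ has one piece caught inside the wedge and another piece outside, so it is disconnected. This happens arbitrarily close to the origin.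

## 2. Sub-Riemannian spheres, and the statements

Let $M$ be a smooth connected manifold of dimension $n\ge2$.

**Definition.** A *sub-Riemannian (SR) structure* on $M$ is a pair $(\Delta,g)$ where $\Delta\subset TM$ is a smooth subbundle that is totally nonholonomic, and $g$ is a smooth metric on $\Delta$. Totally nonholonomic means that the local sections of $\Delta$ and their iterated Lie brackets of all orders span $T_xM$ at every $x$ (Hörmander's condition). Equivalently, for every $x$ there is $k$ with $\mathrm{Lie}^k(\Delta)(x)=T_xM$, where $\mathrm{Lie}^k(\Delta)(x)$ is the span at $x$ of the brackets of length at most $k$.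

**Definition.** A *horizontal path* is an absolutely continuous $\gamma:[0,1]\to M$ with $\dot\gamma(t)\in\Delta(\gamma(t))$ for a.e. $t$. Its length is $\int_0^1\sqrt{g(\dot\gamma,\dot\gamma)}\,dt$. The distance $d_{SR}(x,y)$ is the infimum of the lengths of horizontal paths from $x$ to $y$, and $S_{SR}(x,r)=\{y:d_{SR}(x,y)=r\}$. The structure is *complete* if $(M,d_{SR})$ is a complete metric space.

Lengths do not depend on the parametrization, so we use other time intervals freely. The Chow–Rashevsky theorem says that $d_{SR}$ is finite and induces the manifold topology. In particular $d_{SR}(x,\cdot)$ is continuous.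

*Example.* On $\mathbb R^3$ with coordinates $(x,y,h)$ let $\Delta=\ker(dh-\frac12(x\,dy-y\,dx))$ and $g=dx^2+dy^2$. The fields $X=\partial_x-\frac y2\partial_h$, $Y=\partial_y+\frac x2\partial_h$ are an orthonormal frame and $[X,Y]=\partial_h$, so the condition holds with brackets of length $2$. This is the Heisenberg structure.

The text *Geometric control and sub-Riemannian geodesics* (http://math.unice.fr/%7Erifford/Papiers_en_ligne/COURSE_CIRM_trans.pdf) poses this open question: for a complete SR structure, are small SR spheres homeomorphic to Euclidean spheres? In detail: is there, for every complete SR structure and every $x\in M$, an $r_0>0$ such that $S_{SR}(x,r)$ is homeomorphic to $\mathbb S^{n-1}$ for all $r\in(0,r_0)$? The answer is no.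

For $\varphi\in C^\infty(\mathbb R)$ let
$$\Delta_\varphi=\ker\{dh-\omega_1-\omega_2,\ dz-(P(q_1)+\varphi'(h))\,\omega_2\}\subset T\mathbb R^6,\qquad g=|dq_1|^2+|dq_2|^2\ \text{ on }\Delta_\varphi .$$
Its horizontal paths are exactly the absolutely continuous curves with (1), and $f_\varphi=d_{SR}(0,\cdot)$.

**Theorem A.** Let $\varphi(h)=e^{-1/h}\sin(1/h)$ for $h>0$ and $\varphi=0$ for $h\le0$. Then $(\Delta_\varphi,g)$ is a complete SR structure on $\mathbb R^6$, and there are nonempty open intervals $J_k\subset(0,\infty)$ with $\sup J_k\to0$ such that $S_{SR}(0,r)$ is disconnected for every $r\in J_k$. So the answer to the question is negative.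

**Theorem B.** (i) For every $n\ge6$ there are a complete SR structure on $\mathbb R^n$ (of corank 2) and nonempty open intervals $J_k\subset(0,\infty)$ with $\sup J_k\to0$ such that $S_{SR}(0,r)\not\cong\mathbb S^{n-1}$ for all $r\in\bigcup_kJ_k$.

(ii) The structure of Theorem A agrees to infinite order at $0$ with the polynomial structure $\Delta_0$ ($\varphi=0$), all of whose spheres centered at $0$ are homeomorphic to $\mathbb S^5$. So the topology of small spheres around $x$ is not determined by the $\infty$-jet of the structure at $x$, nor by its nilpotent approximation.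

The question concerns smooth structures, and nothing is claimed here about real-analytic structures or about dimensions $3\le n\le5$. For $n=2$ a distribution of rank $1$ is never totally nonholonomic, since the brackets of multiples of one field are again multiples of it. So in that case $\Delta=TM$, the structure is Riemannian, and small spheres are circles.

## 3. $\Delta_\varphi$ is totally nonholonomic and complete

Here $\varphi\in C^\infty(\mathbb R)$ is arbitrary. Put $F=P(q_1)+\varphi'(h)$ and $W=\partial_h+F\partial_z$. Then $\Delta_\varphi$ has rank $4$ and is spanned by the $g$-orthonormal fields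
$$X_1=\partial_{x_1}-y_1r_1^2\partial_h,\quad Y_1=\partial_{y_1}+x_1r_1^2\partial_h,\quad X_2=\partial_{x_2}-y_2r_2^2W,\quad Y_2=\partial_{y_2}+x_2r_2^2W .$$

**Step 1: the directions $\partial_h$ and $F\partial_z$.** The purpose is to get everything except $\partial_z$ itself. We compute
$$[X_1,Y_1]=\big(\partial_{x_1}(x_1r_1^2)+\partial_{y_1}(y_1r_1^2)\big)\partial_h=4r_1^2\,\partial_h,\qquad [X_1,[X_1,[X_1,Y_1]]]=8\,\partial_h .$$
The field $W$ commutes with $\partial_{x_2},\partial_{y_2}$ and annihilates functions of $q_2$. So the same computation gives $[X_2,Y_2]=4r_2^2W$ and $[X_2,[X_2,[X_2,Y_2]]]=8W$. Hence $\partial_h$, $W$ and $W-\partial_h=F\partial_z$ lie in the Lie algebra generated by the frame.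

**Step 2: the direction $\partial_z$.** The function $F$ may vanish, so we differentiate it. For $Z\in\{X_1,Y_1,\partial_h\}$ and $G=G(q_1,h)$ we have $[Z,G\partial_z]=(ZG)\partial_z$, because the coefficients of $Z$ do not depend on $z$. So the Lie algebra contains $(Z_1\cdots Z_jF)\partial_z$ for all words in $X_1,Y_1,\partial_h$. On $(q_1,h)$-space these three fields form a frame: $\partial_{x_1}=X_1+y_1r_1^2\partial_h$ and $\partial_{y_1}=Y_1-x_1r_1^2\partial_h$. Hence each partial derivative of order at most $4$ is a combination, with smooth coefficients, of words of length at most $4$ (the empty word included). If all these words killed $F$ at some point, then $\partial_{x_1}^4F$ would vanish there; but $\partial_{x_1}^4F=24$. So at every point some word gives a nonzero multiple of $\partial_z$. Hörmander's condition holds; since $\partial_h$ and $F\partial_z$ come from brackets of length $4$, brackets of length at most $4+4\cdot4=20$ suffice.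

**Step 3: completeness.** Along horizontal curves of length at most $R$ from a given point, $q_1$ and $q_2$ are bounded, so by (1) $h$ is bounded. Then $\varphi'(h)$ is bounded, and by (1) $z$ is bounded. So closed SR balls are bounded, and they are closed by continuity of the distance, hence compact. A Cauchy sequence lies in a closed ball, so it converges.

## 4. Dilations, and what they settle

For $\lambda>0$ put
$$\delta_\lambda(q_1,q_2,h,z)=(\lambda q_1,\lambda q_2,\lambda^4h,\lambda^8z),\qquad \varphi_\lambda(h)=\lambda^{-8}\varphi(\lambda^4h).$$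
Under $q_i\mapsto\lambda q_i$ the forms $\omega_i$ and the function $P$ are multiplied by $\lambda^4$, and $\varphi'(\lambda^4h)=\lambda^4\varphi_\lambda'(h)$. So by (1), $\delta_\lambda$ maps the horizontal curves of $\Delta_{\varphi_\lambda}$ bijectively to those of $\Delta_\varphi$, and it multiplies lengths by $\lambda$. Hence
$$f_\varphi(\delta_\lambda p)=\lambda\,f_{\varphi_\lambda}(p).\tag{2}$$
For $\varphi=0$ this reads $f_0(\delta_\lambda p)=\lambda f_0(p)$, and then the question is easy.

**Lemma 1.** Let $\delta_\lambda(u_1,\dots,u_n)=(\lambda^{w_1}u_1,\dots,\lambda^{w_n}u_n)$ with all $w_j>0$, and let $f:\mathbb R^n\to[0,\infty)$ be continuous, positive off $0$, with $f(\delta_\lambda p)=\lambda f(p)$. Then $\{f=r\}$ is homeomorphic to $\mathbb S^{n-1}$ for every $r>0$.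

*Proof.* For $p\ne0$ the Euclidean norm $|\delta_\lambda p|$ increases strictly from $0$ to $\infty$ with $\lambda$, so each $\delta$-orbit in $\mathbb R^n\setminus0$ meets the Euclidean unit sphere exactly once. It meets $\{f=r\}$ exactly once, because $f(\delta_\lambda p)=\lambda f(p)$ with $f(p)>0$. So $\xi\mapsto\delta_{r/f(\xi)}\xi$ is a continuous bijection from the compact space $\mathbb S^{n-1}$ onto $\{f=r\}$, hence a homeomorphism. $\square$

So every sphere of $\Delta_0$ centered at $0$ is a topological $\mathbb S^5$. Also the Heisenberg spheres centered at $0$ are topological $2$-spheres: there $\delta_\lambda(x,y,h)=(\lambda x,\lambda y,\lambda^2h)$ multiplies lengths by $\lambda$.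

The natural first approach to a positive answer starts here. Let $\varphi$ vanish to infinite order at $0$. Then $\varphi_\lambda\to0$ as $\lambda\to0$, together with its derivatives, uniformly on bounded sets. One hopes that for small $\lambda$ the function $\lambda\mapsto f_\varphi(\delta_\lambda p)=\lambda f_{\varphi_\lambda}(p)$ is still strictly increasing, and that the proof of Lemma 1 goes through with this in place of homogeneity. But monotonicity is a statement about increments. To compare the increments of $f_{\varphi_\lambda}$ with those of $f_0$ one would want a small shift of the state to change the distance by a comparably small amount. Section 6 shows that this is false: in the $z$-direction the distance has a square-root cusp.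

## 5. The most flux for a given length

We now solve, as far as needed, the planar problem behind the counter $h$. In $\mathbb R^2$ let $\omega=r^2(x\,dy-y\,dx)$, so $|\omega(\dot\gamma)|\le r^3|\dot\gamma|$. Let $c$ be the supremum of $\int_\gamma\omega$ over Lipschitz $\gamma:[0,1]\to\mathbb R^2$ with $\gamma(0)=\gamma(1)=0$ and $|\dot\gamma|\le1$ a.e.

**Step 1: a maximizer $\gamma_*$ exists.** Admissible curves satisfy $|\gamma(t)|\le\min(t,1-t)\le\frac12$, so $c<\infty$. Take a maximizing sequence $\gamma_m$. By Arzelà–Ascoli and weak-* compactness, after passing to a subsequence, $\gamma_m\to\gamma_*$ uniformly and $\dot\gamma_m\to\dot\gamma_*$ weak-* in $L^\infty$, with $|\dot\gamma_*|\le1$ a.e. Now $\omega(\dot\gamma_m)=a(\gamma_m)\cdot\dot\gamma_m$ with $a(q)=r^2(-y,x)$, and $a(\gamma_m)\to a(\gamma_*)$ uniformly. So $\int_{\gamma_*}\omega=\lim\int_{\gamma_m}\omega=c$.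

**Step 2: $c>0$, by one circle.** The circle of radius $a$ through $0$ centered at $(a,0)$, traversed counterclockwise from $0$, is $\gamma(u)=a(1-\cos u,-\sin u)$, $0\le u\le2\pi$. Here $r^2=2a^2(1-\cos u)$ and $x\dot y-y\dot x=a^2(1-\cos u)$, so
$$\omega(\dot\gamma)=2a^4(1-\cos u)^2\ge0,\qquad \int_\gamma\omega=2a^4\Big(2\pi+\pi\Big)=6\pi a^4 .$$
With $2\pi a=1$ the curve is admissible (after reparametrization), so $c>0$. We shall use these circles repeatedly. By a *loop of flux $A$* on a time interval we mean this circle with $a=(|A|/6\pi)^{1/4}$, traversed once with constant speed, starting and ending at $0$, counterclockwise if $A>0$, clockwise if $A<0$, and constant if $A=0$. Along it $\omega$ has the sign of $A$.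

**Step 3: the isoperimetric inequality.** Let $\gamma$ be a closed curve based at $0$ of length $\ell>0$. Parametrize it with constant speed on $[0,1]$ and divide by $\ell$: the result is admissible and its flux is $\ell^{-4}\int_\gamma\omega$. Time reversal changes the sign of the flux. Therefore
$$\Big|\int_\gamma\omega\Big|\le c\,\ell^4\quad\text{for every closed curve $\gamma$ based at $0$ of length }\ell.\tag{3}$$
Applied to $\gamma_*$, whose length is at most $1$, (3) shows that its length is $1$ and $|\dot\gamma_*|=1$ a.e. Moreover
$$c\le\int_0^1|\gamma_*|^3dt\le\int_0^1\min(t,1-t)^3dt=\tfrac1{32},\qquad \max|\gamma_*|\ge c^{1/3}.$$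

**Step 4: cutting off the end of $\gamma_*$.** We need nearly optimal curves that end at a point other than $0$, and we want to know how much length is saved. Let $\sigma>0$ with $\sigma^3\le c/2$; then $\sigma\le c^{1/3}\le\max|\gamma_*|$. Let $\tau>0$ be the smallest number with $|\gamma_*(1-\tau)|=\sigma$. Then $\tau\ge|\gamma_*(1-\tau)|=\sigma$, and $|\gamma_*|\le\sigma$ on $[1-\tau,1]$, so the flux of this tail is at most $\sigma^3\tau$ in modulus. Follow $\gamma_*|_{[0,1-\tau]}$ by the radial segment back to $0$, on which $\omega=0$. This is a closed curve of length $1-\tau+\sigma\in[0,1]$ with flux at least $c-\sigma^3\tau$, so by (3)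
$$c-\sigma^3\tau\le c\,(1-(\tau-\sigma))^4\le c\,(1-(\tau-\sigma)).$$
Hence $\tau-\sigma\le\sigma^3\tau/c\le\tau/2$, that is, $\sigma\le\tau\le2\sigma$. The tail has flux at most $2\sigma^4$ in modulus, so
$$\int_{\gamma_*|[0,1-\tau]}\omega\in[c-2\sigma^4,\ c+2\sigma^4].\tag{4}$$

**Step 5: the curves $\Gamma$.** These reach a given endpoint $q$ with flux just above a given $h$. Let
$$\rho(h)=(h/c)^{1/4}.$$
On $[\frac c2,\infty)$ we have $\rho'\le\rho'(\frac c2)=\frac{2^{3/4}}{4c}\le\frac1{2c}$. Let $q\in\mathbb R^2$, $s=|q|$, $h\in[\frac c2,\frac{3c}2]$, and put $\lambda^4=(h+2s^4)/c$ and $\sigma=s/\lambda$. If $2s^4\le\frac c4$ then $\lambda^4\in[\frac12,\frac74]$. If moreover $(2^{1/4}s)^3\le\frac c2$, then $\sigma\le2^{1/4}s$ satisfies $\sigma^3\le c/2$, and we take $\tau$ as in Step 4 ($\tau=0$ if $s=0$). Let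
$$\Gamma(t)=\lambda R\gamma_*(t),\qquad t\in[0,1-\tau],$$
where $R$ is a rotation with $\Gamma(1-\tau)=q$; it exists because $|\lambda\gamma_*(1-\tau)|=\lambda\sigma=s$. By (4) and rotation invariance the flux of $\Gamma$ differs from $\lambda^4c=h+2s^4$ by at most $2\lambda^4\sigma^4=2s^4$. Further $\lambda=\rho(h+2s^4)\le\rho(h)+s^4/c$ and $\tau\ge\sigma$. Altogether
$$\int_\Gamma\omega=h+e,\quad 0\le e\le4s^4;\qquad|\dot\Gamma|=\lambda;\qquad\lambda(1-\tau)\le\lambda-s\le\rho(h)-s+\tfrac{s^4}c.\tag{5}$$
The term $-s$ is the saving from not having to return to $0$.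

## 6. Prices on the axis $q_1=q_2=0$: two sheets and a cusp

Which motions reach height $h$ with $q_1=q_2=0$ cheaply? If the two planar components have lengths $L_1,L_2$, then $h\le c(L_1^4+L_2^4)$ by (3), while the total length $L$ satisfies $L^2\ge L_1^2+L_2^2$. Since $L_1^4+L_2^4=(L_1^2+L_2^2)^2-2L_1^2L_2^2$, sharing the work between the planes wastes length. So $L\ge\rho(h)$, and equality requires one of the $L_i$ to vanish.

The factor $r^2$ in $\omega$ is what makes this true. If $\omega$ were replaced by $x\,dy-y\,dx$, twice the area form, the classical isoperimetric inequality would bound the flux by $\ell^2/2\pi$. Two circles of lengths $L_1,L_2$, traversed simultaneously with constant speed, would have total length $\sqrt{L_1^2+L_2^2}$ and total flux $(L_1^2+L_2^2)/2\pi$, whatever the split. Then the counter $h$ would not force either plane to be idle.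

Here is the quantitative form.

**Lemma 2.** Let $\varphi\in C^\infty(\mathbb R)$, $h\in[\frac c2,c]$, $\rho=\rho(h)$. Let a horizontal path of $\Delta_\varphi$ from $0$ to a point $(0,0,h,z)$ have length $L<\rho+\frac12$, and let $L_1,L_2$ be the lengths of its planar components. Then:

* $\int|\omega_i|\le L_i^4$ and $|P(q_1)|\le L_1^4$ along the path, $L_i^4<5.1$, and the counter satisfies $|h|\le32$ along the path;
* $L=\rho+\varepsilon$ with $\varepsilon\ge0$, and $\min(L_1,L_2)^4\le3136\,\varepsilon^2$.

*Proof.* Since $\rho\le1$, we have $L\le\frac32$. The planar components are closed curves based at $0$, so $r_i\le L_i$. Hence $\int|\omega_i|\le\int r_i^3|\dot q_i|\,dt\le L_i^4$ and $|P(q_1)|\le r_1^4\le L_1^4$. By Minkowski's inequality $L_1^2+L_2^2\le L^2$. So $L_i^4\le(\frac32)^4<5.1$, and along the path $|h|\le L_1^4+L_2^4\le L^4\le32$. By (3), $h\le c(L_1^4+L_2^4)$ at the endpoint, that is,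
$$\rho^4\le L_1^4+L_2^4=(L_1^2+L_2^2)^2-2L_1^2L_2^2\le L^4-2L_1^2L_2^2 .$$
So $L\ge\rho$, and with $\varepsilon=L-\rho$ we get $2L_1^2L_2^2\le L^4-\rho^4\le4L^3\varepsilon\le14\,\varepsilon$. Also $(L_1^2+L_2^2)^2\ge\rho^4$, so $L_1^2+L_2^2\ge\rho^2\ge2^{-1/2}\ge\frac14$ and $\max(L_1,L_2)^2\ge\frac18$. Hence $\min(L_1,L_2)^2\le7\varepsilon/\frac18=56\,\varepsilon$; square this. $\square$

*Prices on the sheets.* Let $h\in[\frac c2,c]$ and $\varphi(0)=0$. The motion $q_1=\rho(h)\gamma_*$, $q_2=0$ has flux $\rho(h)^4c=h$ and length $\rho(h)$, and ends at $(0,0,h,0)$. The motion with the roles exchanged ends at $(0,0,h,\varphi(h))$. With Lemma 2,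
$$f_\varphi(0,0,h,0)=f_\varphi(0,0,h,\varphi(h))=\rho(h).$$

*The cusp for $\varphi=0$.* By Lemma 2, a path of $\Delta_0$ to $(0,0,h,z)$ with length $\rho+\varepsilon<\rho+\frac12$ has
$$|z|\le\int|P(q_1)||\omega_2|\le L_1^4L_2^4\le5.1\cdot3136\,\varepsilon^2\le16000\,\varepsilon^2 .$$
So $f_0(0,0,h,z)\ge\rho(h)+\min\{\frac12,\frac1{127}|z|^{1/2}\}$, with $f_0(0,0,h,0)=\rho(h)$.

This is the point where the approach of Section 4 stops. A shift by $\zeta$ in the $z$-direction, however small, can change the distance by an amount of order at least $|\zeta|^{1/2}$, whereas the growth of $\rho$ over a range of heights of length $v$ is only of order $v$. A perturbation $\varphi$ of slope $\delta$ moves the second sheet by about $\delta v$ over that range. In the comparison of $\sqrt{\delta v}$ with $v$ the square root wins as soon as $v$ is small compared with $\delta$, and no smallness of $\delta$ prevents this.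

## 7. The wedge between the sheets

We use the cusp. Suppose $\varphi(c)=0$ and $\delta=|\varphi'(c)|>0$ is small. For $h=c-v$ the sheets are at distance about $\delta v$. The price on the sheets is $\rho(c-v)\approx1-\frac v{4c}$. If midway between them the extra price is about $k\sqrt{\delta v}$ for some constant $k>0$, then with $v=\delta w$ the price there is about
$$1+\delta\Big(-\frac w{4c}+k\sqrt w\Big).$$
For small $w$ the bracket is positive, and for large $w$ it is negative. On the sheets, and at the crossing $v=0$, the price is at most about $1$. So a wedge of height-length $B\delta$ with $B$ large should contain an interior point, at $v=b\delta$ with $b$ small, that is more expensive than the wedge's boundary.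

In the $q$-directions we cut at $|q_i|=s=D\delta$. Ending at $q_1\ne0$ saves $|q_1|$ for the motion that works in plane $1$, by (5). If this motion also has to correct $z$ by an amount of order $\delta^2$, it pays about $\delta$, and the saving $D\delta$ compensates when $D$ is large. The same holds for $q_2$ and plane $2$. The remaining errors will be of order $s^2$, that is, $\delta^2$, and negligible against the gain of order $\delta$.

To make this rigorous we need an upper bound for $f_\varphi$ near the sheets, with an error $|\zeta|^{1/2}$ in the vertical distance $\zeta$ to a sheet, and a lower bound midway between the sheets.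

## 8. Upper bounds near the two sheets

Let
$$p_0=\min_{R\in SO(2)}\max_t|P(R\gamma_*(t))|,\qquad\kappa_0=\frac{p_0}{32}.$$
We have $p_0>0$. Otherwise some $R\gamma_*$ would lie in $\{P=0\}=\{x^2=y^2\}$, two lines through $0$; on each open time interval where it is nonzero it would stay on one ray, so $\omega(\dot\gamma_*)=0$ a.e. and $c=0$. Since $|P|\le r^4$ and $|\gamma_*|\le\frac12$, also $p_0\le\frac1{16}$.

**Lemma 3.** There are $\varepsilon_0>0$ and $C_1\ge1$, depending only on $c,\gamma_*$, such that the following holds for every smooth $\varphi$ with $\varphi(0)=0$ and $|\varphi'|\le\kappa_0$ on $[-32,32]$. If $|q_1|,|q_2|,|h-c|,|z|,|z-\varphi(h)|\le\varepsilon_0$, then at $(q_1,q_2,h,z)$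
$$f_\varphi\le\rho(h)-|q_1|+C_1\big(|q_1|^2+|q_2|^2+|z|^{1/2}\big),\tag{U1}$$
$$f_\varphi\le\rho(h)-|q_2|+C_1\big(|q_1|^2+|q_2|^2+|z-\varphi(h)|^{1/2}\big).\tag{U2}$$

*Proof.* $C$ denotes constants depending only on $c,\gamma_*$, and "$\varepsilon_0$ small" means small depending only on $c,\gamma_*$. We take $\varepsilon_0\le\min(\frac c2,1)$ so small that the curves $\Gamma$ of Section 5 are available for $s\le\varepsilon_0$.

**Step 1: reduction to hitting the endpoint.** The purpose is to see what price a correction has. In both cases one planar component will be $\Gamma$, and the other a curve on $[0,1-\tau]$ of speed at most some $\beta$. Since $\lambda\ge\frac12$, (5) shows that the length is at most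
$$(1-\tau)\sqrt{\lambda^2+\beta^2}\le\lambda(1-\tau)+\frac{\beta^2}{2\lambda}\le\rho(h)-s+\frac{s^4}c+\beta^2 .$$
So it suffices to hit the endpoint exactly with
$$\beta\le C\big(|q_1|+|q_2|+|\zeta|^{1/4}\big),\qquad\zeta=z\ \text{for (U1)},\quad\zeta=z-\varphi(h)\ \text{for (U2)}.\tag{6}$$
For $\varepsilon_0$ small, (6) gives $\beta\le1$, and then the length is at most $\sqrt{\lambda^2+\beta^2}\le\sqrt{(7/4)^{1/2}+1}\le2$. Along any curve from $0$ of length at most $2$ we have $r_i\le2$ and
$$|h|\le\int(r_1^3|\dot q_1|+r_2^3|\dot q_2|)\,dt\le8\sqrt2\cdot2\le32,$$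
so $|\varphi'(h)|\le\kappa_0=\frac{p_0}{32}$ along it.

**Step 2: (U1), where the correction can be made.** Let $q_1(t)=\Gamma(t)$ with $s=|q_1|$ (so $\Gamma$ ends at the prescribed $q_1$). The second point must adjust both counters by small loops: $h$ by $-e$, and $z$ to the prescribed value. Two loops do this if the coefficient
$$G:=P(\Gamma)+\varphi'(h)$$
of $\omega_2$ in $\dot z$ takes clearly different values on two time intervals. Choose $t_R$ with $|P(R\gamma_*(t_R))|\ge p_0$. Since $|P|\le r^4\le\min(t,1-t)$ along $R\gamma_*$, we have $p_0\le t_R\le1-p_0$. Also $|\nabla P|\le4r^3\le\frac12$ there and the speed is $1$. So on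
$$I_1=[t_R-\tfrac{p_0}8,\ t_R+\tfrac{p_0}8]$$
$P(R\gamma_*)$ varies from its value at $t_R$ by at most $\frac{p_0}{16}$; it has constant sign and modulus at least $\frac{p_0}2$, so $|P(\Gamma)|=\lambda^4|P(R\gamma_*)|\ge\frac{p_0}4$ on $I_1$. On $I_2=[0,\frac{p_0}8]$ we have $|P(\Gamma)|\le2(\frac{p_0}8)^4\le\frac{p_0}{100}$. Hence, as long as $|\varphi'(h)|\le\frac{p_0}{32}$ along the curve,
$$|G|\ge\tfrac{7p_0}{32}\ \text{ with constant sign }\varsigma\text{ on }I_1,\qquad|G|\le\tfrac{p_0}{16}\ \text{ on }I_2,\tag{7}$$
where $\varsigma$ is the sign of $P(\Gamma)$ on $I_1$, and so does not depend on the motion of $q_2$.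

**Step 3: (U1), the family of motions.** We set up a one-parameter family with correct $q_1,q_2,h$. Let $q_2(t)$ be a loop of flux $A_2$ on $I_2$, a loop of flux $A_1$ on $I_1$, linear from $0$ to the prescribed $q_2$ on $I_3=[1-\frac{p_0}2,1-\frac{p_0}4]$, and constant otherwise. These intervals are disjoint since $I_1\subset[\frac{7p_0}8,1-\frac{7p_0}8]$, and they lie in $[0,1-\tau]$ because $\tau\le2\sigma\le\frac{p_0}4$ for $\varepsilon_0$ small. On $I_3$ the motion is radial, so $\omega_2=0$ there. Put $A_1=A$ and $A_2=-e-A$. Then the final height is $(h+e)+A_1+A_2=h$. Let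
$$R_0=\tfrac8{p_0}(|z|+2e)$$
and consider $|A|\le R_0$. Then $|A_1|,|A_2|\le R_0+e\le C(|z|+s^4)$. The loops have radius $(|A_j|/6\pi)^{1/4}$ and are run in times $\frac{p_0}4,\frac{p_0}8$, so the speed of $q_2$ is at most $\beta=C(|z|^{1/4}+|q_1|+|q_2|)$, which is (6). So by Step 1 all curves of the family have length at most $2$, and (7) holds for them.

**Step 4: (U1), the correct $z$.** We find $A$ by the intermediate value theorem. The final $z$-coordinate is
$$Z(A)=\int G\,\omega_2=A\,g_1+(-e-A)\,g_2=A(g_1-g_2)-e\,g_2,$$
where $g_j$ is a weighted average of $G$ over $I_j$, since $\omega_2$ has constant sign along a loop (for a constant loop take any value of $G$ on $I_j$). The $g_j$ depend on $A$, but by (7) always $\varsigma(g_1-g_2)\ge\frac{7p_0}{32}-\frac{p_0}{16}=\frac{5p_0}{32}\ge\frac{p_0}8$ and $|g_2|\le2$. $Z$ is continuous: the loops $a(1-\cos u,\mp\sin u)$ with $a=(|A_j|/6\pi)^{1/4}$ depend continuously on $A$ together with their derivatives, uniformly in time, including at $A_j=0$; hence so do $h(t)$, $G$ and $Z$. Finally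
$$Z(\varsigma R_0)\ge R_0\tfrac{p_0}8-2e=|z|,\qquad Z(-\varsigma R_0)\le-R_0\tfrac{p_0}8+2e=-|z| .$$
So $Z(A)=z$ for some $|A|\le R_0$, and (U1) follows from Step 1.

**Step 5: (U2), the motion.** Now $q_2(t)=\Gamma(t)$ with $s=|q_2|$, and the first point corrects. It influences $z$ through $P(q_1)$, so we move $q_1$ a small distance $\eta$ along an axis and hold it there while $q_2$ runs. Fix $\nu\in(0,\frac1{10}]$ with $384\nu^4\le\frac c2$; for $\varepsilon_0$ small, $\tau\le2\nu$. Let $q_1(t)$ be

* a loop of flux $-e$ on $[0,\nu]$; its radius is $(e/6\pi)^{1/4}\le s$;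
* $q_1(t)=\eta\chi(t)\hat e$ on $[\nu,1-3\nu]$, where $\eta\ge0$, $\hat e\in\{(1,0),(0,1)\}$, and $\chi$ is continuous and piecewise linear with $\chi(\nu)=\chi(1-3\nu)=0$, $\chi=1$ on $[2\nu,1-4\nu]$, linear in between;
* linear from $0$ to the prescribed $q_1$ on $[1-3\nu,1-2\nu]$, and constant afterwards.

After time $\nu$ the motion of $q_1$ is radial, so $\omega_1=0$. The final height is $(h+e)-e=h$.

**Step 6: (U2), the final $z$.** We compute the final coordinate $z_1$ and solve for $\eta$. Use $\omega_2=dh-\omega_1$ in the $\varphi'$-term and $\varphi(0)=0$: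
$$z_1=\int P(q_1)\,\omega_2+\int\varphi'(h)\,dh-\int\varphi'(h)\,\omega_1=\varphi(h)+\int P(q_1)\,\omega_2-\int\varphi'(h)\,\omega_1 .$$
On $[\nu,1-3\nu]$ we have $P(q_1)=\pm\eta^4\chi^4$, with $+$ for $\hat e=(1,0)$ and $-$ for $\hat e=(0,1)$, and $\omega_2(\dot\Gamma)=\lambda^4\omega(\dot\gamma_*)$. Therefore
$$z_1-\varphi(h)=\pm\eta^4\lambda^4k_0+E,\qquad k_0=\int_\nu^{1-3\nu}\chi^4\,\omega(\dot\gamma_*)\,dt,$$
$$E=\int_{[0,\nu]\cup[1-3\nu,1-\tau]}P(q_1)\,\omega_2-\int_{[0,\nu]}\varphi'(h)\,\omega_1 .$$
The curve on $[0,\nu]$, and $q_1,q_2$ on $[1-3\nu,1-\tau]$, do not involve $\eta$ or $\hat e$, so neither does $E$.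

*Bound for $E$.* We have $\int|\omega_2|\le\lambda^4\int|\gamma_*|^3dt\le\frac74\cdot\frac1{32}\le1$, and $\int|\omega_1|=e\le4s^4$. On $[0,\nu]$, $|P(q_1)|\le(2s)^4$ and $|h|\le1+4s^4\le32$, so $|\varphi'(h)|\le\kappa_0\le1$. On $[1-3\nu,1-\tau]$, $|P|$ is at most the fourth power of the prescribed $|q_1|$. Hence $|E|\le16s^4+|q_1|^4+4s^4$.

*Bound for $k_0$.* The function $\chi$, extended by $0$, differs from $1$ only on $[0,2\nu]\cup[1-4\nu,1]$, where $|\gamma_*|\le4\nu$. So $k_0\ge c-6\nu(4\nu)^3=c-384\nu^4\ge\frac c2$.

Choose the sign, that is $\hat e$, equal to the sign of $z-\varphi(h)-E$, and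
$$\eta=\Big(\frac{|z-\varphi(h)-E|}{\lambda^4k_0}\Big)^{1/4}.$$
Then $z_1=z$. Since $\lambda^4k_0\ge\frac c4$, we have $\eta\le C(|z-\varphi(h)|^{1/4}+|q_1|+|q_2|)$. The speed of $q_1$ is at most the largest of $2\pi s/\nu$, $\eta/\nu$, $|q_1|/\nu$, so (6) holds, and (U2) follows from Step 1. $\square$

## 9. The lower bound midway between the sheets

**Lemma 4.** Let $\varphi$ be smooth, $\varphi(0)=0$, $|\varphi'|\le1$ on $[-32,32]$, $h\in[\frac c2,c]$, and $y=(0,0,h,\frac12\varphi(h))$. Then
$$f_\varphi(y)\ge\rho(h)+\min\{\tfrac12,\ \tfrac1{210}|\varphi(h)|^{1/2}\}.$$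

*Proof.* Take a horizontal path from $0$ to $y$ of length $L<\rho(h)+\frac12$. By Lemma 2, $L=\rho(h)+\varepsilon$ with $\varepsilon\ge0$, one planar component is short, $\min(L_1,L_2)^4\le3136\,\varepsilon^2$, and $|\varphi'|\le1$ at the heights met. We show that the endpoint is then within $22000\,\varepsilon^2$ of one of the sheets.

If $L_2\le L_1$, compare with $z=0$:
$$|z|=\Big|\int(P(q_1)+\varphi'(h))\,\omega_2\Big|\le(L_1^4+1)L_2^4\le7L_2^4\le22000\,\varepsilon^2 .$$
If $L_1\le L_2$, compare with $z=\varphi(h)$. Substituting $\omega_2=dh-\omega_1$ as in Step 6 above, $z-\varphi(h)=\int P(q_1)\,\omega_2-\int\varphi'(h)\,\omega_1$, so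
$$|z-\varphi(h)|\le L_1^4L_2^4+L_1^4\le7L_1^4\le22000\,\varepsilon^2 .$$
Since $z=\frac12\varphi(h)$, in both cases $\frac12|\varphi(h)|\le22000\,\varepsilon^2$. As $44000\le210^2$, this gives $\varepsilon\ge\frac1{210}|\varphi(h)|^{1/2}$. $\square$

## 10. A point farther away than the boundary around it

**Proposition 5.** There is $\kappa>0$ (depending only on $c,\gamma_*$) such that if $\varphi\in C^\infty(\mathbb R)$ satisfies $\varphi(0)=\varphi(c)=0$, $\varphi'(c)\ne0$ and $|\varphi'|,|\varphi''|\le\kappa$ on $[-32,32]$, then there are a bounded open $U\subset\mathbb R^6$ with $\overline U\subset\{h>0\}$ and a point $y\in U$ with $\max_{\partial U}f_\varphi<f_\varphi(y)$ and $\max_{\partial U}f_\varphi<2$.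

*Proof.*

**Step 1: constants.** They realize the proportions of Section 7. With $c_2=\frac1{210}$ let
$$b=\tfrac12c^2c_2^2,\qquad c_3=\tfrac14c\,c_2^2,\qquad B=b+24c^2C_1^2,\qquad D=C_1\sqrt{3B/2}.$$
Choose $\kappa\le\min(\kappa_0,1,1/B)$ so small that for all $0<\delta\le\kappa$
$$B\delta\le\min(\varepsilon_0,\tfrac c2),\quad D\delta\le\varepsilon_0,\quad\tfrac32B\delta^2\le\varepsilon_0,\quad2C_1D^2\delta<\min(c_3,\tfrac12),\quad c_2\delta\sqrt{b/2}\le\tfrac12 .$$
Let $\varphi$ be as in the proposition, $\delta=|\varphi'(c)|\in(0,\kappa]$, $u_1=B\delta$, $s=D\delta$.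

**Step 2: the shape of the wedge.** We compare $\varphi$ and $\rho$ with their linear parts. For $0\le v\le u_1$, Taylor's formula and $\kappa u_1=\kappa B\delta\le\delta$ give $|\varphi(c-v)+\varphi'(c)v|\le\frac12\kappa v^2\le\frac12\delta v$. The function $\rho$ is concave with $\rho(c)=1$, $\rho'(c)=\frac1{4c}$, and $\rho'\le\frac1{2c}$ on $[\frac c2,c]$. So
$$\tfrac12\delta v\le|\varphi(c-v)|\le\tfrac32\delta v,\qquad1-\tfrac v{2c}\le\rho(c-v)\le1-\tfrac v{4c}.\tag{8}$$
In particular $\varphi$ has constant nonzero sign on $[c-u_1,c)$. Let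
$$U=\{c-u_1<h<c,\ z\text{ strictly between }0\text{ and }\varphi(h),\ |q_1|<s,\ |q_2|<s\},$$
$$y=(0,0,c-b\delta,\tfrac12\varphi(c-b\delta)).$$
$U$ is open and bounded, $\overline U\subset\{h\ge\frac c2\}$, and $y\in U$ because $0<b<B$.

**Step 3: the price at $y$ is at least $1+c_3\delta$.** Lemma 4 applies at $h=c-b\delta$. By (8) with $v=b\delta$, $c_2|\varphi(c-b\delta)|^{1/2}\ge c_2\delta\sqrt{b/2}$, which is at most $\frac12$. So
$$f_\varphi(y)\ge1-\frac{b\delta}{2c}+c_2\delta\sqrt{b/2}=1+\delta\Big(\frac{c\,c_2^2}2-\frac{c\,c_2^2}4\Big)=1+c_3\delta .$$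

**Step 4: the price on $\partial U$ is at most $1+2C_1s^2$.** On $\overline U$ we have $|q_i|\le s\le\varepsilon_0$, $|h-c|\le B\delta\le\varepsilon_0$, $|z|,|z-\varphi(h)|\le|\varphi(h)|\le\frac32B\delta^2\le\varepsilon_0$ and $\rho(h)\le1$. So Lemma 3 applies, and the square-root terms in it are at most $C_1\sqrt{3B/2}\,\delta=D\delta$. A point of $\partial U$ satisfies the closed inequalities and at least one of them with equality. If $h=c$, then $\varphi(h)=0$ and $z=0$. So at least one of the following holds.

* $z=0$: (U1) gives $f_\varphi\le1+2C_1s^2$.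
* $z=\varphi(h)$: (U2) gives $f_\varphi\le1+2C_1s^2$.
* $h=c-u_1$: (U1) and (8) give $f_\varphi\le1-\frac{B\delta}{4c}+2C_1s^2+C_1\sqrt{3B/2}\,\delta\le1+2C_1s^2$, because $B\ge24c^2C_1^2$ means $\frac B{4c}\ge C_1\sqrt{3B/2}$.
* $|q_1|=s$: (U1) gives $f_\varphi\le1-D\delta+2C_1s^2+D\delta=1+2C_1s^2$.
* $|q_2|=s$: (U2) gives the same bound.

Therefore $\max_{\partial U}f_\varphi\le1+2C_1D^2\delta^2<1+c_3\delta\le f_\varphi(y)$. Also $2C_1D^2\delta^2<\frac12\delta\le\frac12$, so $\max_{\partial U}f_\varphi<2$. $\square$

## 11. Wedges at all small scales: proof of Theorem A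

Let $\varphi(h)=e^{-1/h}\sin(1/h)$ for $h>0$, $\varphi=0$ for $h\le0$. For $h>0$ each derivative of $\varphi$ is $e^{-1/h}$ times a combination of $\sin(1/h)$ and $\cos(1/h)$ with coefficients polynomial in $1/h$. So $\varphi$ is smooth and all its derivatives vanish at $0$. By Section 3, $(\Delta_\varphi,g)$ is a complete SR structure.

**Step 1: rescale each zero to height $c$.** The purpose is to bring Proposition 5 to bear at every small scale. Put $h_k=\frac1{k\pi}$, $\lambda_k=(h_k/c)^{1/4}$, $\varphi_k=\varphi_{\lambda_k}$. Then $\varphi_k(0)=0$ and $\varphi_k(c)=\lambda_k^{-8}\varphi(h_k)=0$. Also $\varphi_k'(c)=\lambda_k^{-4}\varphi'(h_k)\ne0$, because $\varphi'(h_k)=-(-1)^kh_k^{-2}e^{-1/h_k}$. Moreover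
$$\sup_{|h|\le32}|\varphi_k'|=\lambda_k^{-4}\sup_{|\eta|\le32\lambda_k^4}|\varphi'(\eta)|\to0,\qquad\sup_{|h|\le32}|\varphi_k''|=\sup_{|\eta|\le32\lambda_k^4}|\varphi''(\eta)|\to0,$$
because $\varphi$ vanishes to infinite order at $0$. So for $k\ge k_0$ Proposition 5 applies to $\varphi_k$. It gives $U,y$ depending on $k$; set $U_k=\delta_{\lambda_k}(U)$, $y_k=\delta_{\lambda_k}(y)$. By (2), with $f=f_\varphi$,
$$0<m_k:=\max_{\partial U_k}f<f(y_k)=:M_k,\qquad m_k\le2\lambda_k\to0 .$$
Here $m_k>0$ because $0\notin\partial U_k$.

**Step 2: the spheres fall apart.** Let $J_k=(m_k,\min(M_k,2m_k))$, $r\in J_k$ and $S=S_{SR}(0,r)$.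

* $S\cap\partial U_k=\emptyset$, since $f\le m_k<r$ on $\partial U_k$.
* $S\cap U_k\ne\emptyset$: along a ray from $y_k$ up to its first exit point from the bounded set $U_k$, $f$ goes from $M_k>r$ to a value at most $m_k<r$, so it takes the value $r$ inside $U_k$.
* $S\setminus\overline{U_k}\ne\emptyset$: the point with $q_1=(r,0)$, $q_2=0$, $h=z=0$ is reached by the horizontal segment $q_1(t)=(tr,0)$ of length $r$, and $f\ge|q_1|$ everywhere, so $f=r$ there. It has $h=0$, whereas $\overline{U_k}\subset\{h>0\}$.

So $S=(S\cap U_k)\sqcup(S\setminus\overline{U_k})$ is a decomposition into two nonempty relatively open sets, and $S$ is disconnected. As $\mathbb S^5$ is connected, $S_{SR}(0,r)\not\cong\mathbb S^5$ for all $r\in J_k$. Since $\sup J_k\le2m_k\le4\lambda_k\to0$, no $r_0$ as in the question exists for this structure at $x=0$. $\blacksquare$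

The function $f$ also has local maxima arbitrarily close to $0$: on the compact set $\overline{U_k}$ it attains its maximum, and by $m_k<M_k$ it does so in the open set $U_k$. The sets $U$ lie in $\{|q_i|\le\varepsilon_0,\ 0<h\le c,\ |z|\le\varepsilon_0\}$ for all $k$, so the sets $U_k=\delta_{\lambda_k}(U)$ shrink to $0$.

## 12. All dimensions $n\ge6$: proof of Theorem B(i)

For $n=6$ this is Theorem A. Let $n=6+d$ with $d\ge1$, and take $\Delta_\varphi\oplus T\mathbb R^d$ on $\mathbb R^6\times\mathbb R^d$ with metric $g+|dt|^2$, where $\varphi$ is as in Theorem A. The separation argument of Section 11 does not carry over, since $U_k\times\mathbb R^d$ is unbounded and on its boundary the distance to the origin is unbounded. We use homology instead.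

**Step 1: the distance.** The structure is smooth, totally nonholonomic (bracket in each factor) and of corank $2$. The distance from the origin to $(p,t)$ is $\sqrt{f(p)^2+|t|^2}$. For "$\ge$", a path whose components have lengths $\ell_1\ge f(p)$ and $\ell_2\ge|t|$ has length at least $\sqrt{\ell_1^2+\ell_2^2}$ by Minkowski. For "$\le$", run a path to $p$ of length $\ell_1$ close to $f(p)$ and the segment to $t$ simultaneously at constant speed; the length is $\sqrt{\ell_1^2+|t|^2}$. Completeness follows as in Section 3, because paths of bounded length from a given point stay bounded in both factors.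

**Step 2: the ball has a nonzero fifth homology group.** Let $J_k,U_k,y_k$ be as in Section 11, $r\in J_k$, and put
$$\mathcal B=\{f<r\}\subset\mathbb R^6,\qquad\mathcal B'=\{f(p)^2+|t|^2<r^2\}\subset\mathbb R^n .$$
The maps $(p,t)\mapsto(p,(1-\theta)t)$, $\theta\in[0,1]$, deformation retract $\mathcal B'$ onto $\mathcal B\times\{0\}$. In $S^6=\mathbb R^6\cup\{\infty\}$ let $K=S^6\setminus\mathcal B=\{f\ge r\}\cup\{\infty\}$. It is compact because $\mathcal B$ is open and bounded. The set $K\cap U_k$ is open in $K$. It is also closed in $K$: since $\partial U_k\subset\mathcal B$, it equals $K\cap\overline{U_k}$. It contains $y_k$ and misses $\infty$. So $K$ is disconnected.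

Recall Alexander duality: for a nonempty compact proper subset $K$ of $S^m$, $\tilde H_q(S^m\setminus K)\cong\check{\tilde H}{}^{m-1-q}(K)$, with Čech cohomology on the right. In degree $0$ the right side consists of the locally constant integer functions on $K$ modulo constants, so it is nonzero when $K$ is disconnected. With $m=6$ and $q=5$,
$$\tilde H_5(\mathcal B')\cong\tilde H_5(\mathcal B)\cong\check{\tilde H}{}^0(K)\ne0 .$$

**Step 3: a sphere cannot bound such a ball.** Suppose $S'=S_{SR}(0,r)\subset\mathbb R^n\subset S^n$ were homeomorphic to $\mathbb S^{n-1}$. By Alexander duality in $S^n$, $\tilde H_q(S^n\setminus S')\cong\tilde H^{n-1-q}(\mathbb S^{n-1})$ vanishes for $q\ne0$. The homology of an open set is the direct sum of the homologies of its components, so every component of $S^n\setminus S'$ has vanishing reduced homology. But $\mathcal B'$ is such a component. It is open. It is connected, because each of its points is joined to the origin by a path of length less than $r$, and this path stays in $\mathcal B'$. It is relatively closed in $S^n\setminus S'$, because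 it is bounded and its closure lies in $\{f^2+|t|^2\le r^2\}=\mathcal B'\cup S'$. This contradicts $\tilde H_5(\mathcal B')\ne0$. So $S'\not\cong\mathbb S^{n-1}$ for every $r\in\bigcup_kJ_k$, and $\sup J_k\to0$ as before. $\blacksquare$

## 13. The same jet, different spheres: proof of Theorem B(ii)

**Step 1: equal jets.** Let $\varphi$ be as in Theorem A. The defining forms of $\Delta_\varphi$ and $\Delta_0$ differ by $\varphi'(h)\,\omega_2$, which vanishes to infinite order at $0$, and the metrics are given by the same formula. So the two structures agree to infinite order at $0$.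

**Step 2: the spheres of $\Delta_0$.** By (2), $f_0(\delta_\lambda p)=\lambda f_0(p)$, and $f_0$ is continuous and positive off $0$. By Lemma 1 all spheres of $\Delta_0$ centered at $0$ are homeomorphic to $\mathbb S^5$. By Theorem A, $\Delta_\varphi$ has disconnected spheres centered at $0$ of arbitrarily small radius. So the $\infty$-jet at $0$ does not determine the topology of small spheres.

**Step 3: equal nilpotent approximations.** We recall the notion and compute it.

**Definition.** Let $X_1,\dots,X_m$ be an orthonormal frame of an SR structure near $x$. The *weight* $w_j$ is the smallest $k$ with $\dim\mathrm{Lie}^k(\Delta)(x)\ge j$, for $1\le j\le n$. Coordinates $u_1,\dots,u_n$ centered at $x$ are *privileged* if $(X_{i_1}\cdots X_{i_k}u_j)(x)=0$ whenever $k<w_j$, and for $k=w_j$ not all of these numbers vanish. Give $u_j$ degree $w_j$ and $\partial_{u_j}$ degree $-w_j$. In privileged coordinates the Taylor expansions of the $X_i$ start in degree $-1$, and the *nilpotent approximation* at $x$ is the structure on $\mathbb R^n$ whose orthonormal frame consists of the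 parts of degree $-1$.

Give $x_i,y_i$ degree $1$, $h$ degree $4$, $z$ degree $8$. For $\varphi=0$ the frame of Section 3 is homogeneous of degree $-1$: for instance in $X_2$ the term $y_2r_2^2\partial_h$ has degree $3-4$ and the term $y_2r_2^2P\,\partial_z$ has degree $7-8$. So a bracket of length $k$ of these polynomial fields is homogeneous of degree $-k$. Its coefficient along a coordinate of degree $w$ is a homogeneous polynomial of degree $w-k$, which can be nonzero at $0$ only if $w=k$. So at $0$ only lengths $1,4,8$ contribute. Length $1$ gives the four directions $\partial_{x_i},\partial_{y_i}$. Length $4$ gives $8\partial_h$. Length $8$ gives $\partial_z$: with $\mathrm{ad}_{X_1}=[X_1,\cdot\,]$,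
$$\mathrm{ad}_{X_1}^4\big([X_2,[X_2,[X_2,Y_2]]]\big)=\mathrm{ad}_{X_1}^4(8W)=8\,(X_1^4P)\,\partial_z=192\,\partial_z .$$
So the weights of $\Delta_0$ at $0$ are $1,1,1,1,4,8$. In the same way, a word of length $k$ in the frame applied to a coordinate of degree $w$ is a homogeneous polynomial of degree $w-k$, and it vanishes at $0$ for $k<w$. For $k=w$ not all words vanish at $0$, since the brackets just found are combinations of words and do not annihilate the corresponding coordinate. So the coordinates are privileged for $\Delta_0$.

For the $\varphi$ of Theorem A, the frames of $\Delta_\varphi$ and $\Delta_0$ agree to infinite order at $0$. Brackets and words evaluated at $0$ involve only finite jets of the frame there, so the weights are the same and the coordinates are privileged for $\Delta_\varphi$ too. The additional terms $-y_2r_2^2\varphi'(h)\partial_z$ in $X_2$ and $x_2r_2^2\varphi'(h)\partial_z$ in $Y_2$ have zero Taylor series at $0$, so the parts of degree $-1$ are the frame of $\Delta_0$. Hence both $\Delta_\varphi$ and $\Delta_0$ have the nilpotent approximation $\Delta_0$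 at $0$, while by Step 2 their small spheres differ. $\blacksquare$
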